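# The Thue–Morse word is not prime

## The guess that every image of Thue–Morse can be undone

Let $\mathbf t=t_0t_1t_2\cdots=0110100110010110\cdots$ be the Thue–Morse word: $t_n$ is the number of 1's in the binary expansion of $n$, taken modulo 2. Feed $\mathbf t$ to a finite machine that reads one letter at a time, changes its state, and writes a finite, possibly empty, word at each step. Suppose that what it writes is an infinite word that is not ultimately periodic. Can a second machine of the same kind always turn this output back into $\mathbf t$? The word is rigid and so self-similar that one expects to see all of it again in any non-trivial image. So the first guess is yes.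

Here are the precise terms, before we test the guess.

**Definition (transducer).** A deterministic finite-state transducer is $T=(Q,\Sigma,\delta,q_0,\Delta,\lambda)$, where $Q$ is a finite set of states, $\Sigma$ and $\Delta$ are finite input and output alphabets, $\delta:Q\times\Sigma\to Q$ is the transition function, $q_0\in Q$ is the initial state, and $\lambda:Q\times\Sigma\to\Delta^*$ is the output function. The transduction of $a_0a_1a_2\cdots$ is the concatenation $\lambda(q_0,a_0)\lambda(q_1,a_1)\lambda(q_2,a_2)\cdots$ with $q_{i+1}=\delta(q_i,a_i)$. We say that $T$ maps $\mathbf y$ to $\mathbf x$ if the transduction of $\mathbf y$ is the infinite word $\mathbf x$.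

**Definition (order, prime).** For infinite words, $\mathbf x\le\mathbf y$ means that some transducer maps $\mathbf y$ to $\mathbf x$; $\mathbf x\equiv\mathbf y$ means $\mathbf x\le\mathbf y$ and $\mathbf y\le\mathbf x$. An infinite word $\mathbf y$ is prime if $\mathbf x\le\mathbf y$ implies that $\mathbf x$ is ultimately periodic or $\mathbf x\equiv\mathbf y$.

Ultimately periodic words lie below every word: a machine can ignore the letters it reads and write the periodic word with a finite counter. So the definition excludes them.

The relation $\le$ is transitive. To compose $T_1$ followed by $T_2$, use the state set $Q_1\times Q_2$. On the letter $a$ in state $(q_1,q_2)$, write what $T_2$ writes from $q_2$ on the word $\lambda_1(q_1,a)$, and update both components. (The relation is also reflexive; it is a partial order once equivalent words are identified.) A counter lets a machine pick out the letters at the positions $s, s+w, s+2w,\dots$, so passing to a subsequence along an arithmetic progression moves down in the order.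

Now the tests.

First, keep every second letter. Since $t_{2n}=t_n$ and $t_{2n+1}=1-t_n$, keeping the even positions gives $\mathbf t$ and keeping the odd ones gives its complement. By induction, keeping the positions $\equiv i\pmod{2^k}$ gives $\mathbf t$ or its complement. All of these can be undone.

Second, write run lengths. The word splits into runs $0\,|\,11\,|\,0\,|\,1\,|\,00\,|\,11\,|\,00\,|\,1\,|\,0\,|\,11\,|\cdots$, with lengths $1,2,1,1,2,2,2,1,1,2,\dots$. Runs have length at most 2, because three consecutive letters always contain a pair $t_{2n}t_{2n+1}$ of distinct letters. So a machine can write the length of each run when the run ends. To undo this, write on input $\ell$ the current letter $\ell$ times and then flip the current letter, starting from $0$.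

Third, compare neighbors. Let $v_2$ be the exponent of 2 in an integer. Adding 1 to $n-1$ turns a final block $011\cdots1$ into $100\cdots0$ with $v_2(n)$ zeros, so the binary digit sum satisfies $s_2(n)=s_2(n-1)+1-v_2(n)$. Hence, modulo 2,
$$v_2(n)\equiv 1+t_{n-1}+t_n\qquad(n\ge1). \tag{1}$$
A machine that remembers the previous letter writes the word $v_2(1),v_2(2),v_2(3),\dots$ modulo 2, which is $0100010101000100\cdots$. Conversely $t_0=0$ and $t_n\equiv t_{n-1}+1+v_2(n)$ rebuild $\mathbf t$: on the first letter write $t_0t_1$, and then one letter per step. So this word is equivalent to $\mathbf t$, and we may study it instead.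

Fourth, keep every third letter of the last word. This gives $v_2(1),v_2(4),v_2(7),v_2(10),\dots$ modulo 2, that is,
$$0001\,0001\,0001\,0101\cdots .$$
Try to undo it. The parities of $v_2(n)$ are visible for $n\equiv1\pmod 3$. Those for $n=3i+2$ are visible too, though at another speed: $6i+4=3(2i+1)+1$, so $v_2(3i+2)=v_2(3(2i+1)+1)-1$. But for a multiple of 3 no power of 2 times it is $\equiv1\pmod3$, and its valuation never shows in this way. That is only a suspicion, since a machine might find some other way. The rest of these notes shows that there is no other way: the guess is false.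

## The family $\mathbf x_b$ and the statements

Extend $v_2$ to $\mathbb Q$, with $v_2(0)=\infty$. Recall that $v_2(xy)=v_2(x)+v_2(y)$ and $v_2(x+y)\ge\min(v_2(x),v_2(y))$, with equality if $v_2(x)\ne v_2(y)$. Let $\mathbb Z_{(2)}=\{x\in\mathbb Q: v_2(x)\ge0\}$, the rationals with odd denominator. For $x,y\in\mathbb Z_{(2)}$ write $x\equiv y\pmod{2^M}$ if $v_2(x-y)\ge M$. Since odd integers are invertible modulo $2^M$, every $x\in\mathbb Z_{(2)}$ is congruent to exactly one integer residue class modulo $2^M$. For example, the integers $1,5,21$ are congruent to $-\frac13$ modulo $4,16,64$, since $1+\frac13=\frac43$, $5+\frac13=\frac{16}3$ and $21+\frac13=\frac{64}3$.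

For odd $b\ge1$ let
$$\mathbf x_b=(x_b(j))_{j\ge0},\qquad x_b(j)=v_2(bj+1)\bmod 2 .$$
Thus $\mathbf x_1$ is the neighbor word of the third test, since $x_1(n-1)=v_2(n)\bmod2$, and $\mathbf x_3$ is the word of the fourth.

**Theorem 1.** $\mathbf t$ is not prime. The word $\mathbf x_3$, with $x_3(j)=1+t_{3j}+t_{3j+1}\bmod 2$ (equivalently, the fixed point starting with $0$ of $0\mapsto0001,\ 1\mapsto0101$), satisfies $\mathbf x_3\le\mathbf t$, is not ultimately periodic, and $\mathbf t\not\le\mathbf x_3$.

**Theorem 2.** $\mathbf t\equiv\mathbf x_1$, and for odd $b,c\ge1$: $\ \mathbf x_c\le\mathbf x_b\iff b\mid c$.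

**Corollary 3.** The odd positive integers under reversed divisibility embed in the order below $\mathbf t$. There are infinite strictly descending chains $\mathbf t\equiv\mathbf x_1>\mathbf x_3>\mathbf x_9>\cdots$ and infinite antichains $\{\mathbf x_p:p\text{ odd prime}\}$ below $\mathbf t$, and no $\mathbf x_b$ is prime. For $A\ge1$ and $d\ge1$, the sequence $(v_2(Aj+d)\bmod2)_{j\ge0}$ is constant if $v_2(d)<v_2(A)$, and otherwise is $\equiv\mathbf x_c$ with $c=A/\gcd(A,d)$ (which is then odd).

The easy parts come first. We have just seen that $\mathbf t\equiv\mathbf x_1$. If $c=bd$, then $bdj+1=b(dj)+1$, so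
$$x_{bd}(j)=x_b(dj), \tag{2}$$
and therefore $\mathbf x_c\le\mathbf x_b$ whenever $b\mid c$. In particular $\mathbf x_3\le\mathbf x_1\equiv\mathbf t$, and by (1) with $n=3j+1$ we get $x_3(j)=x_1(3j)=1+t_{3j}+t_{3j+1}\bmod2$. All the difficulty lies in showing that a transducer does not exist.

## One singular point in the 2-adic integers

The formula for $x_b(j)$ makes sense for every $j\in\mathbb Z_{(2)}$ except $j=-1/b$, where $bj+1=0$. Away from that point it is locally constant:

$$\text{if } x\in\mathbb Z_{(2)},\ x\ne-\tfrac1b,\ M>v_2(bx+1),\ j\equiv x \pmod{2^M},\ \text{ then } v_2(bj+1)=v_2(bx+1). \tag{3}$$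
Indeed $bj+1=(bx+1)+b(j-x)$, and the second term has valuation at least $M>v_2(bx+1)$. Near $-1/b$, on the other hand, $v_2(bj+1)=v_2(j+\frac1b)$ takes all large values, so the parity keeps changing. So $\mathbf x_b$ has one singular point, $-1/b$. Two consequences follow.

**Lemma 4.** $\mathbf x_b$ is not ultimately periodic.

*Proof.* Suppose $p\ge1$ is a period from index $j_0$ on, and let $u=v_2(p)$. Choose $j\ge j_0$ with $bj+1\equiv2^{u+1}\pmod{2^{u+2}}$, which is possible as $b$ is odd. Then $v_2(bj+1)=u+1$ and $v_2(bp)=u$, so $v_2(b(j+p)+1)=u$. The letters $x_b(j)$ and $x_b(j+p)$ differ, a contradiction. $\square$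

**Lemma 5 (a window knows its position).** Let $c\ge1$ be odd and $i,i',N\ge0$. If $x_c(i+s)=x_c(i'+s)$ for all $0\le s<2^{N+1}$, then $i\equiv i'\pmod{2^N}$.

*Proof.* Otherwise $u:=v_2(i-i')<N$. Choose $0\le s<2^{u+2}\le2^{N+1}$ with $c(i+s)+1\equiv2^{u+1}\pmod{2^{u+2}}$. Then $v_2(c(i+s)+1)=u+1$. Since $c(i'+s)+1$ differs from this number by $c(i'-i)$, of valuation $u$, we have $v_2(c(i'+s)+1)=u$. The letters at offset $s$ differ, a contradiction. $\square$

For example, take $c=1$ and $N=1$. The windows of length 4 of $\mathbf x_1=010001010100\cdots$ at positions $0,2,4,6$ are $0100,0001,0101,0101$; those at positions $1,3,5,7$ are $1000,0010,1010,1010$. No window appears in both lists.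

## Machines with bounded memory, and two obstacles

Here is the first argument one would try against $\mathbf x_1\le\mathbf x_3$. The output $\mathbf x_1$ is singular at $-1$, but the input $\mathbf x_3$ is perfectly regular there. So near $-1$ the machine sees the same thing again and again, yet it has to write different things.

This works for a machine that writes $r\ge1$ letters at every step, if these letters depend only on the last $K$ letters read (from step $K-1$ on). Step $j$ then fills the positions $rj,\dots,rj+r-1$. Take $2^M>3K$ and $j=2^Mi-1$ with $i\ge1$. For $0\le s<K$ the letter read at $j-s$ is the parity of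
$$v_2(3(j-s)+1)=v_2\bigl(3\cdot2^Mi-(3s+2)\bigr)=v_2(3s+2),$$
because $3s+2<3K<2^M$. So the window of the last $K$ letters is the same for all $i$, and so is the last letter written at step $j$. That letter is at position $r(j+1)-1$, where $\mathbf x_1$ has the parity of $v_2(r\cdot2^Mi)=v_2(r)+M+v_2(i)$. For $i=1$ and $i=2$ these parities differ. So no such machine maps $\mathbf x_3$ to $\mathbf x_1$.

For a general transducer the argument stops at two points.

1. The letters written depend on the state, which depends on the whole past. We would need the same state at $j=2^Mi-1$ for values of $i$ with different parities of $v_2(i)$. A machine whose state is $j\bmod 3$, or $j\bmod 2$, shows that the state can be tied to the position.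
2. The words written have varying lengths, so we do not know where in the output step $j$ writes. We cannot locate the steps that write near position $-1$.

For the first obstacle we read the input in large blocks, so that the machine acts by permutations, and prove that the state is then independent of the position modulo powers of 2. For the second, the output itself helps. By Lemma 5 a window of $\mathbf x_c$ determines its position modulo a power of 2, so the machine's state must determine how much has been written, modulo a power of 2. Pushed far enough, this forces the position of the output to be an affine function of $j$ plus a bounded function of the state. After that the argument above runs again.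

## The substitution that fixes $\mathbf x_b$

From here until the end of the proof of Theorem 2, $b\ge3$ is odd. Write $\mathbf y=y_0y_1\cdots=\mathbf x_b$.

**Step 1: a block structure for the input.** Choose an even $n\ge2$ with $D:=2^n\equiv1\pmod b$, for instance twice the order of 2 modulo $b$. Let $i_0=(D-1)/b$. As $b\ge3$, we have $1\le i_0<D-1$, and $bi_0+1=D$. Then
$$b(Dj+i_0)+1=D(bj+1),$$
and since $n$ is even, $y_{Dj+i_0}=y_j$. If $0\le i<D$ and $i\ne i_0$, then $bi+1\not\equiv0\pmod D$, so $v_2(bi+1)<n$ and $v_2(b(Dj+i)+1)=v_2(bi+1)$, which does not depend on $j$. Hence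
$$\mathbf y=\psi(\mathbf y),\qquad\psi(a)=U\,a\,V\quad(a\in\{0,1\}),\qquad|U|=i_0\ge1,\quad|V|=D-1-i_0\ge1,$$
with fixed words $U,V$. Every letter becomes a block of $D$ letters in which a single interior letter, at offset $i_0$, depends on $a$. For $b=3$ and $n=2$ we get $D=4$, $i_0=1$ and $\psi(a)=0a01$, that is, $0\mapsto0001$, $1\mapsto0101$. The image of $0$ begins with $0$, so there is exactly one fixed point starting with $0$, and it is $\mathbf x_3$. This is the description in Theorem 1. For $b=1$ we would get $i_0=D-1$ and $V$ empty; the next step uses that $V$ is not empty.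

**Step 2: common beginnings and ends.** Since $y_0=v_2(1)=0$ and $0\ne i_0$, the word $U$ begins with $0$. Let $\omega$ be the last letter of $V$. Both $\psi(0)$ and $\psi(1)$ begin with $0$ and end with $\omega$. Applying $\psi^{m-1}$ gives, for $a\in\{0,1\}$ and $m\ge1$:
$$\psi^m(a)\ \text{begins with}\ \psi^{m-1}(0)\ \text{and ends with}\ \psi^{m-1}(\omega). \tag{4}$$

**Step 3: which factors occur.** Each $\psi^k(0)$ is a prefix of $\psi^k(\mathbf y)=\mathbf y$, of length $D^k$, so every factor of $\mathbf y$ occurs in $\psi^k(0)$ for all large $k$. If $j$ is even then $bj+1$ is odd, so $y_j=0$. The odd-indexed letters are not all equal, for otherwise $\mathbf y$ would be periodic, against Lemma 4. Hence $00$ and $01$ are factors of $\mathbf y$, and both letters occur.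

## Blocks on which the machine permutes its states

Let $c\ge1$ be odd and suppose that $T=(Q,\{0,1\},\delta,q_0,\Delta,\lambda)$ maps $\mathbf y=\mathbf x_b$ to $\mathbf x_c$. Extend $\delta$ and $\lambda$ to words and write $f_z(q)=\delta(q,z)$ for a word $z$, so that $f_{zz'}=f_{z'}\circ f_z$.

We shall follow one example: $b=3$, $c=9$, with the counter $Q=\mathbb Z/3$, $q_0=0$, $\delta(q,a)=q+1$, which writes the letter read in state $0$ and nothing in states $1,2$. By (2) it maps $\mathbf x_3$ to $\mathbf x_9$. Call it the 3-counter.

**Step 4: choose the block length.** The aim is a power $\Psi$ of $\psi$ such that reading $\Psi(a)$ acts on states as reading $\Psi(\Psi(a))$ does, and compresses the state set as much as possible. The pair $(f_{\psi^{k+1}(0)},f_{\psi^{k+1}(1)})$ is determined by $(f_{\psi^k(0)},f_{\psi^k(1)})$, since $\psi^{k+1}(a)$ is the concatenation of the $\psi^k$-images of the letters of $\psi(a)$. There are finitely many pairs, so the sequence of pairs is eventually periodic, with a preperiod $k_0$ and a period $\pi$. Let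
$$\rho=\min\{|f_z(Q)|: z\text{ a factor of }\mathbf y\},$$
attained at $z_0$. Choose $m\ge3$ with $\pi\mid m$, $m\ge k_0$, and $z_0$ a factor of $\psi^{m-2}(0)$. Put
$$\Psi=\psi^m,\qquad B=D^m,\qquad F_a=f_{\Psi(a)},\qquad F_{a_1\cdots a_s}=F_{a_s}\circ\cdots\circ F_{a_1}.$$
As $m\ge k_0$ and $\pi\mid m$,
$$F_{\Psi(a)}=f_{\psi^{2m}(a)}=f_{\psi^m(a)}=F_a. \tag{5}$$

**Step 5: $F_0$ and $F_1$ permute a set $R$.** By (4), $\Psi(a)$ ends with $W=\psi^{m-1}(\omega)$ for both $a$, and $W$ begins with $\psi^{m-2}(0)$, which contains $z_0$. Let $R=f_W(Q)$. Since $W$ contains $z_0$, $|R|\le\rho$. Since $W$ is a factor of $\mathbf y=\Psi(\mathbf y)$, $|R|\ge\rho$. So $|R|=\rho$. As $\Psi(a)$ ends with $W$, $F_a(Q)\subseteq R$; as $\Psi(a)$ is a factor of $\mathbf y$, $|F_a(Q)|\ge\rho$. So $F_a(Q)=R$ for both $a$. Finally, $F_0(R)=F_0(F_0(Q))=f_{\Psi(00)}(Q)$ and $F_1(R)=F_1(F_0(Q))=f_{\Psi(01)}(Q)$. By Step 3 the words $\Psi(00)$ and $\Psi(01)$ are factors of $\mathbf y$, so these sets have at least $\rho$ elements. They lie in $R$, hence equal $R$. Thus $F_0$ and $F_1$ restrict to permutations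 of $R$.

Three small machines show what this does. For the machine that remembers the last letter read, $f_0$ and $f_1$ are constant, $\rho=1$, and $R$ is one state. For the counter modulo 2, $\Psi(a)$ has even length, so $F_0=F_1$ is the identity: the tie between state and position modulo 2 has disappeared. For the 3-counter, $f_z$ is rotation by $|z|$, and $|\psi^k(a)|=4^k\equiv1\pmod3$. So $k_0=0$, $\pi=1$, $\rho=3$, and $m=3$ is allowed. Then $B=64$, $R=Q$, and $F_0=F_1$ is rotation by 1.

**Step 6: start inside $R$.** The word $\mathbf x_c$ is also the output, on input $\mathbf y=\Psi(\mathbf y)$ from $q_0$, of the machine with transitions $F_a$ and outputs $\lambda'(q,a)=\lambda(q,\Psi(a))$. Its initial state may lie outside $R$, so we change it. Let $q^*\in R$ be the unique state of $R$ with $F_0(q^*)=F_0(q_0)$, and let $O\subseteq R$ be the orbit of $q^*$ under the group generated by $F_0|_R$ and $F_1|_R$. Put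
$$p_0=q^*,\qquad p_{j+1}=F_{y_j}(p_j),\qquad s_j=(p_j,y_j).$$
Since $y_0=0$, for $j\ge1$ the true state before step $j$ is $p_j$, and all $p_j$ lie in $O$. Let $L'_j=\sum_{i<j}|\lambda'(p_i,y_i)|$ and, for $j\ge1$, let $L_j$ be the true number of letters written before step $j$. Only step $0$ differs, so
$$L_j=L'_j+e\quad(j\ge1),\qquad e=|\lambda'(q_0,0)|-|\lambda'(q^*,0)|\in\mathbb Z. \tag{6}$$
For the 3-counter, $q^*=q_0=0$, $O=Q$ and $e=0$.

**Step 7: lift the substitution to (state, letter) pairs.** For $(q,a)\in O\times\{0,1\}$ let $\theta(q,a)$ be the word of length $B$ over $O\times\{0,1\}$ that lists the pairs (state, letter read) when the machine with transitions $F$ reads $\Psi(a)$ from $q$. By (5) this reading ends in the state $F_{\Psi(a)}(q)=F_a(q)$. So if a path reads a word $z$ from $q$, then $\theta$ applied to it, block by block, is the path that reads $\Psi(z)$ from $q$: each block ends where the next begins. By induction $\theta^k(q,a)$ is the path that reads $\Psi^k(a)$ from $q$, and it ends in $F_a(q)$. Applied to the path $s_0s_1\cdots$, which reads $\mathbf y=\Psi(\mathbf y)$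 from $q^*$, this gives $\theta^k(s_j)=s_{B^kj}\cdots s_{B^k(j+1)-1}$. In particular
$$p_{B^kj}=p_j\qquad(j,k\ge0). \tag{7}$$
For the 3-counter, $p_j=j\bmod3$ and (7) says $64^kj\equiv j\pmod3$.

## The state is independent of the position modulo powers of 2

**Lemma 6.** There is $k_1$ such that for all $k\ge k_1$ and all $(q,a)\in O\times\{0,1\}$, every element of $O\times\{0,1\}$ occurs in $\theta^k(q,a)$.

*Proof.* Fix $q$ and let $E_k(q,a)$ be the set of pairs in $\theta^k(q,a)$. As $\Psi(a)$ begins with $0$, $\theta(q,a)$ begins with $(q,0)$, so $\theta^{k+1}(q,a)$ begins with $\theta^k(q,0)$ and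
$$E_k(q,0)\subseteq E_{k+1}(q,a)\qquad\text{for both }a .$$
Let $E=\bigcup_{k\ge0}E_k(q,0)$, an increasing union. If $(q',a')\in E$, then all pairs of $\theta^k(q',a')$ are in $E$, for every $k$.

Let $A=\{q':(q',0)\in E\}$. It contains $q$. If $(q',a')\in E$ then $(q',0)\in E$, since $\theta(q',a')$ begins with it; so $A$ is the set of all states that occur in $E$. Let $g_i=F_{y_0\cdots y_{i-1}}$. If $q'\in A$, then $\theta^k(q',0)$ reads the prefix $\Psi^k(0)$ of $\mathbf y$ from $q'$, so its letter number $i$ is $(g_i(q'),y_i)$. Letting $k$ grow, $(g_i(q'),y_i)\in E$ for all $i\ge0$. Hence $g_i(A)\subseteq A$, and $g_i(A)=A$ because $g_i$ is injective on $R$. Then $F_{y_i}(A)=F_{y_i}(g_i(A))=g_{i+1}(A)=A$. Both letters occur in $\mathbf y$, so $A$ is invariant under $F_0$ and $F_1$, hence under the group they generate. As $O$ is a single orbit, $A=O$.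

Given $a$, pick $i$ with $y_i=a$. Then $(g_i(q'),a)\in E$ for all $q'\in O$, and $g_i(O)=O$. So $E=O\times\{0,1\}$. Since this set is finite and the union is increasing, $E_k(q,0)=O\times\{0,1\}$ for all large $k$, and then $E_{k+1}(q,a)=O\times\{0,1\}$ for both $a$. There are finitely many $q$, so one $k_1$ serves all. $\square$

As $s_0s_1\cdots$ is a concatenation of the blocks $\theta^{k_1}(s_j)$, every pair of $O\times\{0,1\}$ occurs infinitely often in $(s_j)$.

**Lemma 7.** For $q\in O$, $M\ge0$ and $s\in\mathbb Z$ there are infinitely many $j$ with $p_j=q$ and $j\equiv s\pmod{2^M}$.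

*Proof.* We may take $0\le s<2^M$. Choose $K\ge1$ with $D^{mK-1}\ge2^M$; as $D$ is a power of 2, $2^M\mid B^K$. Let $g_s=F_{y_0\cdots y_{s-1}}$ as before and let $q'\in O$ be the state with $g_s(q')=q$. There are infinitely many $i$ with $p_i=q'$, and for these $p_{B^Ki}=q'$ by (7). From index $B^Ki$ on, $\mathbf y$ continues with $\Psi^K(y_i)$, which by (4) begins with $\psi^{mK-1}(0)$, a prefix of $\mathbf y$ of length $D^{mK-1}>s$. So from index $B^Ki$ the machine reads $y_0\cdots y_{s-1}$, and $p_{B^Ki+s}=g_s(q')=q$. Finally $B^Ki+s\equiv s\pmod{2^M}$. $\square$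

This removes the first obstacle.

## Output lengths are constant up to a coboundary

For a function $\varphi$ on $O$ write
$$\partial\varphi(q,a)=\varphi(F_a(q))-\varphi(q),$$
the coboundary of $\varphi$. Along any path the sum of $\partial\varphi$ telescopes to the difference of the end values. For instance, on the 3-cycle with $F_a(q)=q+1$, the length function $(1,0,0)$ of a machine that writes one letter in state $0$ is $\frac13+\partial\eta$ with $\eta(0)=0$, $\eta(1)=\frac23$, $\eta(2)=\frac13$: indeed $\frac13+\frac23=1$, $\frac13+\frac13-\frac23=0$, $\frac13+0-\frac13=0$. The goal of this section is that the output lengths of our machine always have the shape constant plus coboundary, with values in $\mathbb Z_{(2)}$.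

Let $\ell_k(q,a)$ be the total length of the $\lambda'$-output along $\theta^k(q,a)$. From (7) and Step 7, for $j\ge1$,
$$L_{B^k(j+1)}-L_{B^kj}=\ell_k(p_j,y_j).$$

**Step 8: long outputs from short prefixes.** Some pair in $O\times\{0,1\}$ has non-empty output, since $\mathbf x_c$ is infinite and the true pairs are $s_j$ for $j\ge1$. By Lemma 6, $\ell_k(q,a)\ge1$ for all $k\ge k_1$ and all $(q,a)$. Let $k>k_1$. By (4), $\Psi^k(0)$ and $\Psi^k(1)$ both begin with
$$\psi^{mk-1}(0)=\Psi^{k_1}\bigl(\psi^{m(k-k_1)-1}(0)\bigr),$$
which consists of $D^{m(k-k_1)-1}$ blocks $\Psi^{k_1}(\cdot)$. Define $N_k$ by $2^{N_k+1}=D^{m(k-k_1)-1}$; since $m\ge3$ and $D\ge4$, $N_k\ge1$. From any state of $O$ each block produces at least one letter, so reading $\psi^{mk-1}(0)$ from any state of $O$ produces at least $2^{N_k+1}$ letters. Note two numerical facts: $\gamma:=B^k/2^{N_k}=2D^{mk_1+1}$ does not depend on $k$, and $2^{N_{k'}-N_k}=B^{k'-k}$.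

**Step 9: the state determines the output position modulo $2^{N_k}$.** Let $k>k_1$ and $j\ge1$. From index $L_{B^kj}$ on, $\mathbf x_c$ begins with the output of $\psi^{mk-1}(0)$ from the state $p_{B^kj}=p_j$: a word that depends only on $p_j$, of length at least $2^{N_k+1}$. By Lemma 5, $L_{B^kj}\bmod2^{N_k}$ depends only on $p_j$. Call this residue $d_k(p_j)\in\{0,\dots,2^{N_k}-1\}$. Every $(q,a)\in O\times\{0,1\}$ is $(p_j,y_j)$ for some $j\ge1$, and then $F_a(q)=p_{j+1}$. So $\ell_k(q,a)\equiv\partial d_k(q,a)\pmod{2^{N_k}}$, and
$$\ell_k=\partial d_k+2^{N_k}\beta_k\quad\text{on }O\times\{0,1\}, \tag{8}$$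
with $\beta_k$ integer valued. Let $C=\max|\lambda'|$. Then $0\le\ell_k\le CB^k$ and $|\partial d_k|<2^{N_k}$, so $|\beta_k|\le C\gamma+1$.

**Step 10: from congruences to an exact identity.** The functions $\beta_k$ on the finite set $O\times\{0,1\}$ take integer values in a fixed bounded range, so there are only finitely many of them, and $\beta_k=\beta_{k'}$ for some $k_1<k<k'$. Let $h=k'-k$. Since $2^{N_{k'}}=B^h2^{N_k}$, subtracting $B^h$ times (8) for $k$ from (8) for $k'$ cancels the $\beta$'s:
$$\ell_{k'}-B^h\ell_k=\partial\varphi,\qquad\varphi=d_{k'}-B^hd_k:O\to\mathbb Z .$$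

**Step 11: an averaging argument.** For a function $u$ on $O\times\{0,1\}$ let $(\Theta u)(q,a)$ be the sum of $u$ over the letters of $\theta(q,a)$. Then $\Theta\ell_k=\ell_{k+1}$, so $\ell_{k'}=\Theta^h\ell_k$. Since $\theta(q,a)$ is a path from $q$ to $F_a(q)$, telescoping gives $\Theta\partial\varphi=\partial\varphi$. Put
$$\mu=\ell_k+\frac{\partial\varphi}{B^h-1}.$$
Then
$$\Theta^h\mu=\ell_{k'}+\frac{\partial\varphi}{B^h-1}=B^h\ell_k+\partial\varphi+\frac{\partial\varphi}{B^h-1}=B^h\ell_k+\frac{B^h\,\partial\varphi}{B^h-1}=B^h\mu .$$
The word $\theta^h(q,a)$ has $B^h$ letters, so $\mu(q,a)$ is the average of $\mu$ over the letters of $\theta^h(q,a)$. If $\mu$ is maximal at $(q,a)$, then it takes this maximal value at every letter of $\theta^h(q,a)$, and by iteration at every letter of $\theta^{hi}(q,a)$ for all $i$. For $hi\ge k_1$ these are all the pairs, by Lemma 6. So $\mu$ is a constant $r$. As $B$ is even, $B^h-1$ is odd, and $r\in\mathbb Z_{(2)}$.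

From now on this $k$ is fixed. Put $\ell=\ell_k$ and
$$\eta(q)=-\frac{\varphi(q)-\varphi(q^*)}{B^h-1}\in\mathbb Z_{(2)},\qquad\eta(q^*)=0 .$$
We have proved, and by summing along $p_0,p_1,\dots$ we also get,
$$\ell(q,a)=r+\eta(F_a(q))-\eta(q)\quad\text{for all }(q,a)\in O\times\{0,1\}, \tag{9}$$
$$L'_{B^kj}=rj+\eta(p_j)\quad(j\ge0). \tag{10}$$
As $L'_{B^kj}\to\infty$ while $\eta$ is bounded, $r>0$.

Let $\Lambda(q,a)$ be the word written along $\theta^k(q,a)$, of length $\ell(q,a)$. For $j\ge1$ the word $\Lambda(p_j,y_j)$ occupies the positions of $\mathbf x_c$ from $L_{B^kj}$ on. With (6) and (10): for $j\ge1$ and $0\le o<\ell(p_j,y_j)$,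
$$\text{letter number } o\text{ of }\Lambda(p_j,y_j)\text{ is }x_c(N),\qquad N=rj+\eta(p_j)+e+o . \tag{11}$$
This removes the second obstacle.

For the 3-counter and any $k$, write $B^{k+1}=3H+1$. The path $\theta^k(q,a)$ reads $B^{k+1}$ letters of the original machine, so $\ell_k(q,a)$ is the number of multiples of 3 in the interval $[q,q+3H+1)$. It equals $H+1,H,H$ for $q=0,1,2$. This is (9) with $r=B^{k+1}/3=H+\frac13$ and $\eta=(0,\frac23,\frac13)$ as above.

Here is what (9) says about a machine with one state. Then $O$ is a point, so $\ell(0)=\ell(1)=r$. But $\Psi^{k+1}(0)$ and $\Psi^{k+1}(1)$ differ in exactly one letter, by the form of $\psi$, so $\ell(0)-\ell(1)=|\lambda(0)|-|\lambda(1)|$. Hence a one-state machine from $\mathbf x_b$ to $\mathbf x_c$ must write words of equal length for both letters.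

## A regular input cannot produce a singular output

The next lemma is the argument against bounded memory, now for all transducers. Solve $cN+1=0$ in (11) for $j$: the solution $j_0$ is the 2-adic time at which the machine in state $q$ would write, at offset $o$, the singular letter of $\mathbf x_c$. If the input is regular at $j_0$, this is impossible.

**Lemma 8.** Let $q\in O$, $o\in\mathbb Z$ and $j_0=-\bigl(\tfrac1c+e+\eta(q)+o\bigr)/r\in\mathbb Q$. Suppose $j_0\in\mathbb Z_{(2)}$ and $j_0\ne-\tfrac1b$, and let $a_0=v_2(bj_0+1)\bmod2$. Then it is not the case that $0\le o<\ell(q,a_0)$.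

*Proof.* Suppose $0\le o<\ell(q,a_0)$. Fix $M\ge0$ with $M>v_2(bj_0+1)$. If $j\equiv j_0\pmod{2^M}$, then $y_j=a_0$ by (3). Now let $j\ge1$ with $j\equiv j_0\pmod{2^M}$ and $p_j=q$. By (11), letter number $o$ of the fixed word $\Lambda(q,a_0)$ is $x_c(N)$ with $N=rj+\eta(q)+e+o$. So $x_c(N)$ is the same for all these $j$. On the other hand, by the definition of $j_0$,
$$cN+1=c\bigl(rj+\eta(q)+e+o+\tfrac1c\bigr)=cr(j-j_0),$$
so, $c$ being odd, $x_c(N)\equiv v_2(r)+v_2(j-j_0)\pmod2$.

The condition $v_2(j-j_0)=M$ is $j\equiv j_0+2^M\pmod{2^{M+1}}$, and $v_2(j-j_0)=M+1$ is $j\equiv j_0+2^{M+1}\pmod{2^{M+2}}$; each is one residue class of integers. By Lemma 7 each class contains some $j\ge1$ with $p_j=q$. The two values of $x_c(N)$ differ, a contradiction. $\square$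

## Theorem 1 by running the machine backwards

By (2), $\mathbf x_3\le\mathbf x_1\equiv\mathbf t$, and by Lemma 4 $\mathbf x_3$ is not ultimately periodic; the two descriptions of $\mathbf x_3$ were checked above. It remains to show $\mathbf t\not\le\mathbf x_3$.

Suppose $\mathbf t\le\mathbf x_3$. As $\mathbf x_1\le\mathbf t$, transitivity gives $\mathbf x_1\le\mathbf x_3$, and everything since Step 4 applies with $b=3$, $c=1$. The singular letter of $\mathbf x_1$ sits at position $-1$, an integer. So it should be reached by running the machine backwards through integer times, and at integer times the input $\mathbf x_3$ is regular, because $-\frac13$ is not an integer.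

**Step 12: extend to negative times.** For integers $t<0$ put $y_t=v_2(3t+1)\bmod2$; this makes sense as $3t+1\ne0$. Define $p_t\in O$ for $t<0$ recursively by $p_t=F_{y_t}^{-1}(p_{t+1})$, with the inverse of the permutation $F_{y_t}|_O$. For $t\in\mathbb Z$ let
$$\widetilde L_t=rt+\eta(p_t).$$
Since $p_{t+1}=F_{y_t}(p_t)$ for all $t\in\mathbb Z$, (9) gives
$$\widetilde L_{t+1}-\widetilde L_t=r+\eta(F_{y_t}(p_t))-\eta(p_t)=\ell(p_t,y_t)\in\mathbb Z_{\ge0}.$$
Moreover $\widetilde L_0=\eta(q^*)=0$. So all $\widetilde L_t$ are integers, the sequence is non-decreasing, and as $r>0$ and $\eta$ is bounded, $\widetilde L_t\to\pm\infty$ for $t\to\pm\infty$.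

**Step 13: find the time that covers position $-1$.** By (6) true positions are shifted by $e$, so we look for $-1-e$. There is $t\in\mathbb Z$ with
$$\widetilde L_t\le-1-e<\widetilde L_{t+1}.$$
Let $q=p_t$ and $o=-1-e-\widetilde L_t$. Then $o$ is an integer and $0\le o<\widetilde L_{t+1}-\widetilde L_t=\ell(q,y_t)$. The number $j_0$ of Lemma 8 is, with $c=1$,
$$j_0=-\frac{1+e+\eta(p_t)+o}{r}=-\frac{\eta(p_t)-\widetilde L_t}{r}=\frac{rt}{r}=t .$$
This is an integer. So $j_0\in\mathbb Z_{(2)}$, $j_0\ne-\frac13$, and $a_0=v_2(3t+1)\bmod2=y_t$. Lemma 8 says that $0\le o<\ell(q,y_t)$ is false, a contradiction. Hence $\mathbf t\not\le\mathbf x_3$. So $\mathbf x_3\not\equiv\mathbf t$, and $\mathbf t$ is not prime. $\blacksquare$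

## Theorem 2 by counting states

The equivalence $\mathbf t\equiv\mathbf x_1$ and the direction "$\Leftarrow$" are done. For "$\Rightarrow$" the case $b=1$ is trivial. Let $b\ge3$ and $\mathbf x_c\le\mathbf x_b$; everything from Step 4 up to Lemma 8 applies. For $c>1$ the singular position $-1/c$ is not an integer, so there is no path through integer times that runs into it. We replace the path by a count over all states, which shows that at enough 2-adic times some state writes at the required place.

**Step 14: the group in which positions live.** As $r\in\mathbb Z_{(2)}$ and $r>0$, write in lowest terms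
$$r=\frac{2^\alpha\kappa}{w},\qquad\alpha\ge0,\quad\kappa,w\text{ odd and positive}.$$
Let $\Gamma=\mathbb Z+r\mathbb Z$. As $\gcd(2^\alpha\kappa,w)=1$, $\Gamma=\frac1w\mathbb Z$. By (9), $\eta(F_a(q))\in\eta(q)-r+\mathbb Z$, and likewise $\eta(F_a^{-1}(q))\in\eta(q)+r+\mathbb Z$. Since $\eta(q^*)=0$ and $O$ is the orbit of $q^*$, all $\eta(q)$ lie in $\Gamma$.

**Step 15: a count that does not depend on the letter.** For $\tau\in\Gamma$ and $a\in\{0,1\}$ let
$$\chi_a(\tau)=\#\{q\in O:\tau-\eta(q)\in\mathbb Z,\ 0\le\tau-\eta(q)<\ell(q,a)\},$$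
$$G(\tau)=\#\{q\in O:\tau-\eta(q)\in\mathbb Z_{\ge0}\}.$$
So $\chi_a(\tau)$ counts the states $q$ for which $o=\tau-\eta(q)$ is a valid offset in $\Lambda(q,a)$. Since $\ell(q,a)\in\mathbb Z_{\ge0}$, the condition in $\chi_a$ has indicator
$$\mathbf 1[\tau-\eta(q)\in\mathbb Z_{\ge0}]-\mathbf 1[\tau-\eta(q)-\ell(q,a)\in\mathbb Z_{\ge0}],$$
and $\eta(q)+\ell(q,a)=\eta(F_a(q))+r$ by (9). Sum over $q\in O$. As $F_a$ permutes $O$, the second terms add up to $G(\tau-r)$:
$$\chi_a(\tau)=G(\tau)-G(\tau-r)=:\chi(\tau)\quad\text{for both }a. \tag{12}$$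

**Step 16: the count is positive somewhere on each coset.** Let $\nu(\tau)=\#\{q\in O:\eta(q)\equiv\tau\bmod\mathbb Z\}$. By Step 14, $F_0$ maps $\{q:\eta(q)\equiv\tau\}$ injectively into $\{q:\eta(q)\equiv\tau-r\}$, so $\nu(\tau)\le\nu(\tau-r)$. The group $\Gamma/\mathbb Z$ is finite and cyclic, generated by $r$. Going once around it, all these inequalities are equalities, so $\nu$ is constant on $\Gamma$. It is positive because $\nu(0)\ge1$, thanks to $q^*$. Now $G(\tau+ir)=0$ for $i$ near $-\infty$, and $G(\tau+ir)=\nu(\tau+ir)=\nu(\tau)$ for large $i$. Summing (12) over $\tau+ir$ telescopes: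
$$\sum_{i\in\mathbb Z}\chi(\tau+ir)=\nu(\tau)>0 .$$
Hence
$$\text{every coset of } r\mathbb Z \text{ in }\Gamma\text{ contains some }\tau\text{ with }\chi(\tau)>0 . \tag{13}$$

**Step 17: many chances to meet the singularity, one place where it can be.** Lemma 8 needs $j_0\in\mathbb Z_{(2)}$, so let
$$\Gamma_*=\{\tau\in\Gamma:v_2(\tfrac1c+e+\tau)\ge\alpha\}.$$
The map $\Gamma\to\mathbb Z_{(2)}/2^\alpha\mathbb Z_{(2)}$ is onto, already on $\mathbb Z$, and as $w$ is odd its kernel is $2^\alpha\Gamma$. Since $\Gamma_*$ is the preimage of the class of $-\frac1c-e$, it is a coset of $2^\alpha\Gamma$. As $r\mathbb Z=\kappa\cdot2^\alpha\Gamma$ has index $\kappa$ in $2^\alpha\Gamma$, $\Gamma_*$ is a union of exactly $\kappa$ cosets of $r\mathbb Z$.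

Take any of these cosets and, by (13), a $\tau$ in it with $\chi(\tau)>0$. Put $j_0=-(\frac1c+e+\tau)/r$. Then $j_0\in\mathbb Z_{(2)}$, because $v_2(r)=\alpha$. Suppose $j_0\ne-\frac1b$ and let $a_0=v_2(bj_0+1)\bmod2$. By (12), $\chi_{a_0}(\tau)=\chi(\tau)>0$, so there is $q\in O$ such that $o=\tau-\eta(q)$ is an integer with $0\le o<\ell(q,a_0)$. Since $\eta(q)+o=\tau$, this $j_0$ is the one in Lemma 8 for $q$ and $o$, and Lemma 8 is contradicted. (The independence of $a$ in (12) was needed here, since $a_0$ is only known after $\tau$.) So $j_0=-\frac1b$, that is,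
$$\tau=\frac rb-\frac1c-e .$$

**Step 18: arithmetic.** This one number lies in each of the $\kappa$ disjoint cosets. Hence $\kappa=1$, $r=2^\alpha/w$, and $\frac rb-\frac1c-e\in\Gamma=\frac1w\mathbb Z$. Multiplying by $w$ and dropping the integer $we$,
$$\frac{2^\alpha}{b}-\frac wc\in\mathbb Z .$$
So $2^\alpha/b$ and $w/c$ are the same element of $\mathbb Q/\mathbb Z$. The first has order $b$, as $b$ is odd; the order of the second divides $c$. Hence $b\mid c$. $\blacksquare$

The 3-counter shows the one permitted meeting. There $r=B^{k+1}/3$, so $\kappa=1$ and $w=3$, and with $e=0$ we get $\tau=\frac r3-\frac19=\frac{B^{k+1}-1}9=\frac H3$. This is an integer, as $B=64$ and $63\mid B^{k+1}-1$. It corresponds to $q=0$ and offset $o=H/3<H+1$. Indeed, if $p_j=0$ then $N=rj+\frac H3$ and $9N+1=3B^{k+1}j+3H+1=B^{k+1}(3j+1)$. So $x_9(N)=x_3(j)$: the machine copies the singular letter of the input to the singular place of the output.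

## Chains, antichains and all progressions

*Proof of Corollary 3.* By Theorem 2, $b\mapsto\mathbf x_b$ satisfies $\mathbf x_c\le\mathbf x_b\iff b\mid c$. So $\mathbf x_b\equiv\mathbf x_c$ only if $b=c$, and the odd positive integers under reversed divisibility embed; all $\mathbf x_b\le\mathbf x_1\equiv\mathbf t$ since $1\mid b$. The numbers $1,3,9,\dots$ give the strictly descending chain, and since no odd prime divides another, the $\mathbf x_p$ form an antichain. For any odd $b$, $\mathbf x_{3b}\le\mathbf x_b$ is not ultimately periodic by Lemma 4, and $\mathbf x_b\not\le\mathbf x_{3b}$ because $3b\nmid b$. So $\mathbf x_b$ is not prime.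

For the last statement let $A,d\ge1$. If $v_2(d)<v_2(A)$, then $v_2(Aj+d)=v_2(d)$ for all $j$, a constant. Otherwise let $g=\gcd(A,d)$, $A=gc$, $d=gd'$. Here $v_2(g)=v_2(A)$, so $c$ is odd; also $\gcd(c,d')=1$ and
$$v_2(Aj+d)=v_2(g)+v_2(cj+d') .$$
Adding a constant modulo 2 is a letter-to-letter map with a letter-to-letter inverse, so it suffices to show $\mathbf z\equiv\mathbf x_c$ for $\mathbf z=(v_2(cj+d')\bmod2)_{j\ge0}$.

To get $\mathbf z\le\mathbf x_c$, choose an odd $u>0$ with $ud'\equiv1\pmod c$. It exists because $d'$ is invertible modulo $c$, and since $c$ is odd we may add $c$ to a solution to change its parity. Put $s=(ud'-1)/c\ge0$, an integer. Then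
$$c(uj+s)+1=cuj+ud'=u(cj+d'),$$
and as $u$ is odd, $\mathbf z=(x_c(uj+s))_j\le\mathbf x_c$.

To get $\mathbf x_c\le\mathbf z$, choose an odd $u\ge d'$ with $u\equiv d'\pmod c$, again possible as $c$ is odd, and put $s=(u-d')/c\ge0$, an integer. Then
$$c(uj+s)+d'=cuj+u=u(cj+1),$$
so $\mathbf x_c$ is the subsequence of $\mathbf z$ at the indices $uj+s$, and $\mathbf x_c\le\mathbf z$. $\blacksquare$

For example, $A=3$ and $d=2$ give the word of the parities of $v_2(3j+2)$, which the fourth test recovered from $\mathbf x_3$; it is equivalent to $\mathbf x_3$. With $A=d=3$ we get $c=1$: the parities of $v_2(3j+3)=v_2(j+1)$ form $\mathbf x_1$ itself. These are the valuations of the multiples of 3, the ones that the fourth test could not find in $\mathbf x_3$, and by Theorem 1 no transducer can recover them from $\mathbf x_3$.
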